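# Rainbow diamonds and graphs of girth at least five

## The star digraph of an edge-coloring

All graphs are finite and simple. Let $c$ be an edge-coloring of the complete graph $K_n$ with vertex set $V$. We begin with a digraph that one can read off from $c$.

**Definition (private colors).** For a vertex $v$, let $A(v)$ be the set of colors of $c$ all of whose edges contain $v$.

We use this definition almost always in the following form:

$$\text{an edge avoiding } v \text{ never has a color from } A(v). \tag{1}$$

If a color lies in $A(u)\cap A(w)$ with $u\ne w$, then all its edges contain both $u$ and $w$, so it occurs on the single edge $uw$. No color lies in three of the sets $A(v)$.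

**Definition (star digraph).** The digraph $D$ on $V$ has an arc $u\to w$ exactly when $c(uw)\in A(u)$. The color of this arc is $c(uw)$. The set of out-neighbors of $v$ is $N(v)$. It is partitioned into classes $N_\alpha(v)=\{a: c(va)=\alpha\}$, one class for each $\alpha\in A(v)$.

**Example 1 (pentagon).** Take $K_5$ on the vertices $1,\dots,5$, indices modulo 5. Give the edge $\{i,i+1\}$ the color $i$, and give all five chords the color $0$. Then $A(i)=\{i-1,i\}$, and the arcs out of $i$ are $i\to i-1$ and $i\to i+1$. So $N(i)$ has the two classes $\{i-1\}$ and $\{i+1\}$, and the edge between them is a chord, of color $0$. Every vertex, looking only at its own out-neighbors, points to the same color $0$.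

**Example 2 (two triangles).** Take $K_6$ on $1,\dots,6$. Let $12,13,23$ have colors $a_1,a_2,a_3$, let $45,46,56$ have colors $b_1,b_2,b_3$, and give all nine edges between $\{1,2,3\}$ and $\{4,5,6\}$ the color $0$. Now $A(1)=\{a_1,a_2\}$ and $N(1)$ has the classes $\{2\},\{3\}$; the edge between them has color $a_3$. For the vertex $2$, the classes are $\{1\},\{3\}$ and the edge between them has color $a_2$. Here different vertices point to different colors.

The digraph is for locating a background color, like the color $0$ of Example 1, in a coloring of which we know only that it has many colors and avoids a certain rainbow subgraph. If every vertex has at least two private colors, each vertex $v$ can propose a color, namely one that it sees between two different classes of $N(v)$. We shall show that, under hypotheses excluding Example 2, the proposals agree on a suitable part of $D$. The agreed color $\beta$ will then be shown to lie on every rainbow triangle. That is enough to settle the following question.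

## Rainbow diamonds, good colorings, and girth five

A subgraph of an edge-colored $K_n$ is rainbow (also called totally multicolored, TMC) if its edges have pairwise distinct colors. The diamond is $K_4$ minus one edge, that is, a $C_4$ with one chord added. How many colors can an edge-coloring of $K_n$ have without containing a rainbow diamond?

**Definition.** For a graph $G$ and $n\ge |V(G)|$, let $f(n,G)$ be the minimum positive integer $k$ such that every edge-coloring of $K_n$ using at least $k$ colors contains a rainbow copy of $G$. Equivalently, $f(n,G)$ is one more than the maximum number of colors in an edge-coloring of $K_n$ with no rainbow copy of $G$; such colorings are called $G$-bad.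

**Definition.** For a family $\mathcal F$ of graphs, $\mathrm{ext}(n,\mathcal F)$ is the maximum number of edges of an $n$-vertex graph containing no member of $\mathcal F$ as a subgraph. We write $e(n)=\mathrm{ext}(n,\{C_3,C_4\})$. This is the maximum number of edges of an $n$-vertex graph of girth at least $5$ (forests included).

The lower bound $f(n,\text{diamond})\ge e(n)+2$ for $n\ge 4$ comes with the question, whose stated reference is "A New Neighborhood for the QAP". The conjecture to be proved or disproved is that equality holds for every $n\ge4$. It is true.

It helps to forget the diamond and count colors on four vertices. Call an edge-coloring of $K_n$ good if every $4$ vertices span at most $4$ colors. A coloring has no rainbow diamond if and only if it is good. Indeed, if the six edges on four vertices carry at least $5$ colors, choose five of these edges with distinct colors; five of the six edges of a $K_4$ form a diamond. Conversely, the four vertices of a rainbow diamond span at least $5$ colors. Let $g(n)$ be the maximum number of colors in a good coloring of $K_n$, for $n\ge 1$. For $n\le3$ every coloring is good. For $n\ge4$, $f(n,\text{diamond})=g(n)+1$.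

**Theorem A.** $g(n)\le e(n)+1$ for all $n\ge1$, and $g(n)=e(n)+1$ for $n\ge4$. Hence $f(n,\text{diamond})=\mathrm{ext}(n,\{C_3,C_4\})+2$ for all $n\ge4$.

The method also gives an explicit bound and, at special orders, uniqueness.

**Theorem C.** (i) $f(n,\text{diamond})\le \frac12 n\sqrt{n-1}+2$ for $n\ge4$, with equality whenever $n=d^2+1$ and there is a $d$-regular graph of girth at least $5$ on $n$ vertices (a Moore graph).

(ii) If $n=d^2+1$, $d\ge3$, and such a graph exists (e.g. $n=10$ or $50$), then the diamond-bad colorings of $K_n$ with the maximum number of colors are exactly those in which a Moore graph is totally multicolored and all other edges have one further color.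

For instance, $C_5$ is $2$-regular on $5=2^2+1$ vertices, and the Petersen graph is $3$-regular of girth $5$ on $10=3^2+1$ vertices.

**Lower bound in Theorem A.** Let $n\ge4$ and let $H$ be an $n$-vertex graph of girth at least $5$ with $e(n)$ edges. Give the edges of $H$ distinct colors and all other edges one new color. Other edges exist, because $H$ is triangle-free. Four vertices span at most $e(4)=3$ edges of $H$ (a graph with four edges on four vertices has a cycle, of length $3$ or $4$). So four vertices span at most $3+1=4$ colors, the coloring is good, and $g(n)\ge e(n)+1$. Example 1 is this construction for $H=C_5$.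

What remains of Theorem A is the upper bound $g(n)\le e(n)+1$.

## The orders 4 and 5 by hand, and what averaging gives at order 6

Small values first: $e(1)=0$, $e(2)=1$, $e(3)=2$, $e(4)=3$. For $n\le 3$ we have $g(n)\le\binom n2\le e(n)+1$. For $n=4$, a good coloring has at most $4=e(4)+1$ colors by definition.

For $n=5$: deleting a vertex $v$ destroys exactly the colors in $A(v)$, and leaves a good coloring of $K_4$. So if $c$ has $k$ colors, $|A(v)|\ge k-4$ for each $v$. Each color lies in at most two of the sets $A(v)$. Hence
$$5(k-4)\le\sum_v|A(v)|\le 2k ,$$
so $k\le 20/3$, that is, $k\le 6$. Since $C_5$ has girth $5$, $e(5)\ge5$. If a graph of girth at least $5$ on five vertices had six edges, deleting any vertex would leave at most three edges, so all degrees would be at least $3$ and the degree sum at least $15>12$; thus $e(5)=5$. So $g(5)=6=e(5)+1$ and $f(5,\text{diamond})=7$.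

For $n=6$ the same computation gives $6(k-6)\le 2k$, so $k\le 9$. This is too weak. In fact $e(6)=6$: the cycle $C_6$ has six edges. Suppose a graph of girth at least $5$ on six vertices had seven edges. Deleting any vertex leaves at most $e(5)=5$ edges, so all degrees are at least $2$. The degree sum is $14>12$, so some $v$ has three neighbors. Each of them has a further neighbor, which is outside $\{v\}\cup N(v)$ because there is no triangle, and these further neighbors are distinct because there is no $C_4$. That requires at least $1+3+3=7$ vertices. So the target at order $6$ is $g(6)=7$, while averaging allows $9$. Averaging counts private colors but ignores where their edges go. The digraph $D$ keeps this information.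

Example 2 is also relevant at $n=6$. It is good: three vertices in one triangle and one in the other span three triangle colors and $0$; two and two span at most three colors. It has $7=e(6)+1$ colors. So it attains the same number of colors as the lower-bound construction, but it does not come from a graph of girth at least $5$ plus one extra color: each of the six triangle colors occurs only once, so such a graph would have to contain the edges of at least one of the two triangles. We must keep this example in mind.

## One edge per color

The first approach that suggests itself is to choose one edge from each color. Suppose a good coloring has at least $e(n)+2$ colors. The chosen edges form a graph with more than $e(n)$ edges, so it contains a $C_3$ or a $C_4$, and this cycle is rainbow. If it is a $C_4$ with vertices $a,b,c',d$ in order, the four vertices already have four colors, so the diagonal $ac'$ repeats the color of one cycle edge, and one of the triangles $abc'$, $ac'd$ is rainbow. In every case we obtain a rainbow triangle.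

There the argument stops, because a good coloring may contain rainbow triangles. Example 1 has five of them, the triples $\{i-1,i,i+1\}$. However, all five use the color $0$. This suggests leaving out one color before choosing edges.

**Lemma 1.** Let $c$ be a good coloring of $K_n$ and suppose that a color $\beta$ lies on every rainbow triangle. Then every graph $H$ formed by one edge from each color other than $\beta$ contains neither $C_3$ nor $C_4$. Hence $c$ has at most $e(n)+1$ colors.

**Proof.** A $C_3$ in $H$ would be a rainbow triangle avoiding $\beta$, which is impossible. Suppose $H$ contains a $C_4$ with vertices $x_1,x_2,x_3,x_4$ in order. It is rainbow and avoids $\beta$. Since $c$ is good, $\{x_1,x_2,x_3,x_4\}$ spans exactly the four colors of the cycle. So $c(x_1x_3)$ is the color of exactly one edge of the cycle. That edge lies in exactly one of the triangles $x_1x_2x_3$ and $x_1x_3x_4$. The other triangle has two cycle edges of distinct colors, and its third edge has a color different from both. It is rainbow and avoids $\beta$, a contradiction. So $H$ has at most $e(n)$ edges, and $c$ has at most $e(n)+1$ colors. $\square$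

So it would suffice to find a color common to all rainbow triangles. In Example 2 there is none: $123$ and $456$ are rainbow triangles with disjoint color sets. Thus the common color does not follow from goodness, and does not even follow from having $e(n)+1$ colors. We must use that a counterexample to Theorem A has at least $e(n)+2$ colors, and we may take it minimal. The next section finds out what minimality gives.

## Contractible sets and the hypotheses (H1), (H2), (H3)

Example 2 can be contracted: all vertices outside $\{1,2,3\}$ see this triangle in one color. We need a version of this that tolerates some vertices seeing several colors, as long as no color is lost.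

**Definition.** For $X\subseteq V$, $C(X)$ is the set of colors on edges inside $X$. For $r\notin X$, $c(r,X)=\{c(rx):x\in X\}$. The vertex $r$ is homogeneous to $X$ (equivalently, $X$ is homogeneous to $r$) if $|c(r,X)|=1$; the single color is then written $c(rX)$.

**Definition.** For $Q\subseteq V$ let
$$\Lambda(Q)=C(Q)\cup C(V\setminus Q)\cup\{c(rQ): r\notin Q\text{ homogeneous to }Q\}.$$
A vertex $r\notin Q$ is essential for $Q$ if it is not homogeneous to $Q$ and $c(r,Q)\not\subseteq\Lambda(Q)$.

In Example 1 take $Q=\{1,2\}$. Then $C(Q)=\{1\}$ and $C(\{3,4,5\})=\{3,4,0\}$. The vertex $4$ is homogeneous with color $0$, while $c(3,Q)=\{0,2\}$ and $c(5,Q)=\{5,0\}$. So $\Lambda(Q)=\{0,1,3,4\}$, and $3$ and $5$ are essential. In Example 2 the set $Q=\{1,2,3\}$ has no essential vertex, as all vertices outside are homogeneous to it.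

**Lemma 2.** Let $c$ be a good coloring of $K_n$ with $k$ colors, and let $Q\subseteq V$ with $2\le q=|Q|\le n-1$ have no essential vertex. Then $k\le g(q)+g(n-q+1)$.

**Proof.** We first check that every color lies in $\Lambda(Q)$. This is clear for colors on edges inside $Q$ or inside $V\setminus Q$. Let $rx$ be an edge with $r\notin Q$, $x\in Q$. If $r$ is homogeneous to $Q$, then $c(rx)=c(rQ)\in\Lambda(Q)$. If not, $c(rx)\in c(r,Q)\subseteq\Lambda(Q)$, because $r$ is not essential. Now fix $x\in Q$. For homogeneous $r$ we have $c(rQ)=c(rx)$, so
$$\Lambda(Q)\subseteq C(Q)\cup C\big((V\setminus Q)\cup\{x\}\big).$$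
The restrictions of $c$ to $Q$ and to $(V\setminus Q)\cup\{x\}$ are good, and these sets have $q$ and $n-q+1$ vertices. $\square$

For Example 2 with $Q=\{1,2,3\}$ the bound reads $7\le g(3)+g(4)=3+4$, with equality.

To make Lemma 2 useful we need to compare values of $e$.

**Lemma 3.** (a) $e(n)\ge e(n-1)+1$ for $n\ge2$. (b) $e(n_1+n_2-1)\ge e(n_1)+e(n_2)+1$ for $n_1,n_2\ge3$. In particular, $e(n)\ge e(n-2)+3$ for $n\ge5$.

**Proof.** (a) Add a pendant vertex to an extremal graph on $n-1$ vertices; no cycle is created.

(b) Let $G_i$ be extremal on $n_i$ vertices, for $i=1,2$. It is connected, since otherwise one could add an edge between two components without creating a cycle. It is not complete, since it is triangle-free with at least $3$ vertices. A connected graph that is not complete has two vertices at distance exactly $2$; let $t_i,s_i$ be such vertices of $G_i$. Take disjoint copies of $G_1,G_2$, identify $t_1$ with $t_2$, and add the edge $s_1s_2$. The result has $n_1+n_2-1$ vertices and $e(n_1)+e(n_2)+1$ edges. A cycle not using $s_1s_2$ lies in one $G_i$, because the two parts share only one vertex, so it has length at least $5$. A cycle using $s_1s_2$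 contains a path from $s_1$ to $s_2$ through the identified vertex, of length at least $2+2=4$; so the cycle has length at least $5$.

The last statement is (b) with $n_1=n-2\ge3$ and $n_2=3$, since $e(3)=2$. $\square$

The structural theorem on which everything rests is the following.

**Theorem B.** Let $c$ be a good coloring of $K_n$ such that

* (H1) $|A(v)|\ge2$ for every vertex $v$;
* (H2) for any two vertices $u\ne v$, at least $4$ colors have all their edges meeting $\{u,v\}$;
* (H3) every $Q\subseteq V$ with $2\le|Q|\le n-1$ has an essential vertex.

Then some color $\beta$ appears on every rainbow triangle.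

Example 2 satisfies (H1), since each vertex has two private colors. It fails (H2): the only colors whose edges all meet $\{1,2\}$ are $a_1,a_2,a_3$. It fails (H3) for $Q=\{1,2,3\}$.

**Theorem B implies Theorem A.** The lower bound is already proved. Suppose $g(n)\ge e(n)+2$ for some $n$, and take $n$ minimal. By the small cases, $n\ge5$, and $g(m)\le e(m)+1$ for all $m<n$. Let $c$ be a good coloring of $K_n$ with $k\ge e(n)+2$ colors. We check the hypotheses.

(H1): deleting $v$ loses exactly the colors in $A(v)$, so
$$|A(v)|\ge k-g(n-1)\ge e(n)+2-e(n-1)-1\ge2$$
by Lemma 3(a).

(H2): the colors lost on deleting $u$ and $v$ are exactly those all of whose edges meet $\{u,v\}$. Their number is at least $k-g(n-2)\ge e(n)+2-e(n-2)-1\ge4$ by Lemma 3, as $n\ge5$.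

(H3): suppose $Q$, with $q=|Q|$, has no essential vertex. By Lemma 2, $k\le g(q)+g(n-q+1)$. If $3\le q\le n-2$, then also $n-q+1\ge3$, both orders are less than $n$, and Lemma 3(b) gives $k\le e(q)+e(n-q+1)+2\le e(n)+1$. If $q\in\{2,n-1\}$, then $k\le g(2)+g(n-1)\le 1+e(n-1)+1\le e(n)+1$. Both contradict $k\ge e(n)+2$.

By Theorem B some color lies on every rainbow triangle, and then Lemma 1 gives $k\le e(n)+1$, a contradiction. $\square$

The rest of the proof of Theorem A is the proof of Theorem B.

## Out-neighborhoods under (H1) and (H2)

From here to the end of the proof of Theorem B, $c$ is a good coloring satisfying (H1), (H2), (H3). By (H1), $N(v)$ has at least two classes for every $v$. If $v\to a$ and $v\to b$ have different colors, then $vab$ is a rainbow triangle, because $c(ab)\notin A(v)$ by (1). In particular, rainbow triangles exist.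

**Step 1.** This step rules out the behavior of Example 2, where the edge between two classes of $N(1)$ is itself private at its ends.

**Claim 1.** If $v\to a$ and $v\to b$ have different colors, then $c(ab)\notin A(a)\cup A(b)$.

**Proof.** By symmetry between $a$ and $b$, suppose $c(ab)=1\in A(a)$, and put $c(va)=3$, $c(vb)=2$. The colors $1,2,3$ are distinct. Let $w\notin\{v,a,b\}$ and $\omega_w=c(wb)$. The edge $wb$ avoids $v$, so $\omega_w\notin A(v)\ni 2,3$. It avoids $a$, so $\omega_w\ne1$. Hence $\{w,v,a,b\}$ already has the four colors $1,2,3,\omega_w$, and $c(wv),c(wa)\in\{1,2,3,\omega_w\}$.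

Now consider a color all of whose edges meet $\{v,a\}$. It occurs on $va$, $vb$, $ab$, or on some $wv$ or $wa$, so it is $1$, $2$, $3$ or some $\omega_w$. But $\omega_w$ occurs on $wb$, which misses $\{v,a\}$. So at most the three colors $1,2,3$ have all their edges meeting $\{v,a\}$, contradicting (H2). $\square$

**Step 2.** This step controls where a second arc leads: after $v\to a$, what do the edges from the next vertex $p$ back to $v$ and to $b$ look like?

**Claim 2.** Let $v\to a$, $v\to b$ have colors $\alpha_1\ne\alpha_2$, let $\gamma=c(ab)$, and let $a\to p$ have color $\pi\ne\alpha_1$. Then $p\notin\{v,b\}$, $c(pb)=\gamma$ and $c(pv)\in\{\gamma,\alpha_1\}$.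

**Proof.** We have $p\ne v$ since $c(av)=\alpha_1\ne\pi$. By Claim 1, $\gamma\notin A(a)$, whereas $\pi\in A(a)$; so $\pi\ne\gamma$, and $p\ne b$. The edge $ap$ avoids $v$, so $\pi\notin A(v)$ and $\pi\ne\alpha_2$. Also $\gamma\notin A(v)$, so $\gamma\ne\alpha_1,\alpha_2$. Thus $\alpha_1,\alpha_2,\gamma,\pi$ are four distinct colors on $\{v,a,b,p\}$, and there are no others.

The edge $pb$ avoids $v$ and $a$, so it has none of the colors $\alpha_1,\alpha_2,\pi$; hence $c(pb)=\gamma$. The edge $pv$ avoids $a$, so $c(pv)\ne\pi$. If $c(pv)=\alpha_2$, then $v\to p$ with color $\alpha_2$ and $v\to a$ with color $\alpha_1$, while $c(ap)=\pi\in A(a)$. This contradicts Claim 1 for the pair $a,p$. So $c(pv)\in\{\gamma,\alpha_1\}$. $\square$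

Since $|A(a)|\ge2$, some color of $A(a)$ differs from $\alpha_1$. So an arc $a\to p$ as in Claim 2 always exists.

We now choose the part of $D$ on which to work. A finite digraph has a strong component with no arc leaving it. Let $M$ be the vertex set of such a component. Then $N(v)\subseteq M$ for $v\in M$, and from any vertex of $M$ every other vertex of $M$ can be reached. As $|N(v)|\ge2$, we have $|M|\ge3$.

**Step 3.** This step shows that each $v\in M$ proposes exactly one color.

**Claim 3.** For $v\in M$, all edges $ab$ with $a,b$ in different classes of $N(v)$ have the same color $\beta(v)$. Moreover $\beta(v)\notin A(v)$, and $\beta(v)\notin A(a)$ for every $a\in N(v)$.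

**Proof.** First we show that the color of an edge between two given classes does not change when one end moves in its class. Let $a\in N_{\alpha_1}(v)$ and $b,b'\in N_{\alpha_2}(v)$ with $\alpha_1\ne\alpha_2$, and suppose $\gamma=c(ab)\ne\gamma'=c(ab')$. Let
$$R=\{m\in N_{\alpha_1}(v): c(mb)=\gamma,\ c(mb')=\gamma'\},$$
so $a\in R$. Let $m\in R$, and let $m\to p$ have color different from $\alpha_1$. Apply Claim 2 to $v,m,b$ and to $v,m,b'$. We get $c(pb)=\gamma$, $c(pb')=\gamma'$, and
$$c(pv)\in\{\gamma,\alpha_1\}\cap\{\gamma',\alpha_1\}=\{\alpha_1\},$$
where we used that $\gamma\ne\gamma'$ and that $\gamma,\gamma'\notin A(v)$, so both differ from $\alpha_1$. Hence $p\in N_{\alpha_1}(v)$, and so $p\in R$. Such a $p$ exists, and the edge $vp$ has color $\alpha_1$ and avoids $m$; so $\alpha_1\notin A(m)$. Therefore all arcs out of $m$ have color different from $\alpha_1$, and by what was just shown they all end in $R$.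

So no arc leaves $R$. But $a\in M$, because $a\in N(v)$, and $v$ can be reached from $a$. Hence $v\in R\subseteq N(v)$, which is absurd.

Thus for fixed $a$, the color $c(ab)$ is the same for all $b$ in a given other class. By the symmetric statement with the classes exchanged, all edges between two given classes have one color. Now let $a,b,d$ be in three different classes. On $\{v,a,b,d\}$ there are three distinct colors from $A(v)$, and $c(ab),c(bd),c(ad)\notin A(v)$. As at most four colors occur, these three coincide. So two pairs of classes sharing a class have the same color; two disjoint pairs $\{i,j\}$, $\{k,l\}$ are compared through $\{j,k\}$. All pairs of classes therefore have the same color $\beta(v)$.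

Finally $\beta(v)\notin A(v)$ by (1), and for $a\in N(v)$ choose $b$ in another class; Claim 1 gives $\beta(v)=c(ab)\notin A(a)$. $\square$

**Step 4.** This step shows that all vertices of $M$ propose the same color.

**Claim 4.** If $v\in M$ and $v\to a$, then $\beta(a)=\beta(v)$. Hence $\beta(\cdot)$ is constant on $M$; its value is called $\beta$.

**Proof.** Let $\alpha_1=c(va)$ and $N_1=N_{\alpha_1}(v)$. The agreement is direct when $a$ has an out-neighbor outside the class $N_1$ that contains $a$:

$$\text{if } a\in N_1 \text{ and } N(a)\not\subseteq N_1, \text{ then } \beta(a)=\beta(v). \tag{2}$$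

To prove (2), we first find $p\ne v$ with $a\to p$ of color $\pi\ne\alpha_1$ and $p\notin N_1$. If $\alpha_1\in A(a)$, then $\alpha_1\in A(a)\cap A(v)$ occurs only on $va$, so $N_1=\{a\}$. Any arc $a\to p$ of color $\pi\ne\alpha_1$ then works: $p\ne v$ as $c(av)=\alpha_1$, and $p\ne a$. If $\alpha_1\notin A(a)$, take any $p\in N(a)\setminus N_1$. Its arc color $\pi$ lies in $A(a)$, so $\pi\ne\alpha_1$; and $v\notin N(a)$, so $p\ne v$.

Since $p\notin N_1$, we have $c(pv)\ne\alpha_1$. Apply Claim 2 with any $b$ in another class of $N(v)$; there $\gamma=c(ab)=\beta(v)$, so $c(pv)=\beta(v)$.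

Suppose $\alpha_1\in A(a)$. Then $a\to v$ has color $\alpha_1$ and $a\to p$ has color $\pi\ne\alpha_1$, so $v,p$ lie in different classes of $N(a)$, and $\beta(a)=c(vp)=\beta(v)$.

Suppose $\alpha_1\notin A(a)$. Take an arc $a\to q$ with color $\kappa\in A(a)\setminus\{\pi\}$. Then $q\ne p$, and $q\ne v$ because $v\notin N(a)$. The colors $\alpha_1,\pi,\kappa,\beta(v)$ are distinct: $\pi$ and $\kappa$ are distinct elements of $A(a)$, while $\alpha_1\notin A(a)$ and $\beta(v)\notin A(a)$ by Claim 3; and $\alpha_1\in A(v)$, $\beta(v)\notin A(v)$. They occur on $va,ap,aq,pv$. So $c(pq)$ is one of the four. As $pq$ avoids $v$ it is not $\alpha_1$, and as it avoids $a$ it is neither $\pi$ nor $\kappa$. Hence $c(pq)=\beta(v)$. Since $p,q$ are in different classes of $N(a)$, also $c(pq)=\beta(a)$. This proves (2).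

Now we prove the claim by induction on $|N(v)|$, assuming it for all vertices of $M$ with fewer out-neighbors than $v$. If $N(a)\not\subseteq N_1$, use (2). Otherwise take a directed path $a=a_0\to a_1\to\cdots\to a_\ell=v$ in $M$, and let $j$ be the least index with $N(a_j)\not\subseteq N_1$. It exists and $j\le\ell-1$, because $v\in N(a_{\ell-1})$ and $v\notin N_1$. We have $a_0\in N_1$, and for $i<j$, $a_{i+1}\in N(a_i)\subseteq N_1$. So $a_0,\dots,a_j\in N_1$. For $i<j$ we have $N(a_i)\subseteq N_1\setminus\{a_i\}$, so $|N(a_i)|<|N_1|\le|N(v)|$, and the induction hypothesis gives $\beta(a_i)=\beta(a_{i+1})$. Finally (2), applied to the arc $v\to a_j$, gives $\beta(a_j)=\beta(v)$. So $\beta(a)=\beta(a_0)=\beta(a_j)=\beta(v)$.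

Since any vertex of $M$ can be reached from any other along arcs inside $M$, $\beta(\cdot)$ is constant on $M$. $\square$

## How the rainbow triangles avoiding $\beta$ meet $M$

Let $\mathcal T_\beta$ be the set of rainbow triangles not using the color $\beta$. The goal is $\mathcal T_\beta=\emptyset$.

**Definition.** A set $P\subseteq V$ has property $(*)$ if every $T\in\mathcal T_\beta$ meeting $P$ meets $P$ in exactly one vertex, and $P$ is homogeneous to each of the other two vertices of $T$.

**Example 3.** Take a triangle $xyz$ with $c(xy)=3$, $c(xz)=2$, $c(yz)=1$. Replace $x$ by a set $P$ of several vertices, each joined to $y$ in color $3$ and to $z$ in color $2$, and color all edges inside $P$ with $\beta$, a fourth color. Only the colors $1,2,3,\beta$ occur, so the coloring is good. A triangle with at least two vertices in $P$ has an edge of color $\beta$, so $\mathcal T_\beta=\{\{p,y,z\}:p\in P\}$ and $P$ has $(*)$. Property $(*)$ says that in general, for the triangles of $\mathcal T_\beta$, the set $P$ behaves like a single vertex.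

**Step 5.** This step shows that $M$ behaves like a single vertex in this sense.

**Claim 5.** $M$ has property $(*)$, and $\beta\in C(M)$.

**Proof.** For $v\in M$ and $a,b$ in different classes of $N(v)\subseteq M$, $c(ab)=\beta$. So $\beta\in C(M)$.

Let $T=\{x,y,z\}\in\mathcal T_\beta$ with $x\in M$, and let $c(xy)=3$, $c(xz)=2$, $c(yz)=1$. We first show that neither $2$ nor $3$ lies in $A(x)$. Suppose $3\in A(x)$. If also $2\in A(x)$, then $y,z$ are in different classes of $N(x)$, so $c(yz)=\beta$, contradicting $T\in\mathcal T_\beta$. So $2\notin A(x)$. Take an arc $x\to b$ of color $\alpha\ne3$. Then $b\ne y$ because $\alpha\ne 3$, and $b\ne z$ because $2\notin A(x)$. As $y,b$ are in different classes of $N(x)$, $c(yb)=\beta$. Now $\alpha\in A(x)$, so $\alpha\ne1$ (the edge $yz$ avoids $x$), $\alpha\ne2$, and $\alpha\ne\beta$ by Claim 3. So $\{x,y,z,b\}$ has the five distinct colors $1,2,3,\alpha,\beta$, a contradiction. Hence $3\notin A(x)$, and likewise $2\notin A(x)$. In particular $y,z\notin N(x)$.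

Now let $a\in N(x)$, with arc color $\alpha$, and let $b\in N(x)$ be in another class, with arc color $\alpha'$. Then $a,b\notin\{y,z\}$ and $c(ab)=\beta$. On $\{x,a,b,y\}$ the colors $\alpha,\alpha',\beta,3$ are distinct, since $\alpha,\alpha'\in A(x)$ are distinct, $\beta,3\notin A(x)$, and $3\ne\beta$. So $c(ya)$ is one of them. As $ya$ avoids $x$, $c(ya)\in\{\beta,3\}$. In the same way, with $z$ and $2$, $c(za)\in\{\beta,2\}$. On $\{x,y,z,a\}$ the colors $1,2,3,\alpha$ are distinct, since $2,3\notin A(x)$ and $1\notin A(x)$ because $yz$ avoids $x$. None of them is $\beta$. So $c(ya)$ and $c(za)$ lie in $\{1,2,3,\alpha\}$, and therefore $c(ya)=3$, $c(za)=2$.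

Thus $\{a,y,z\}\in\mathcal T_\beta$ with $c(ay)=3$, $c(az)=2$, $c(yz)=1$, and $a\in M$. So the argument can be repeated with $a$ in place of $x$. Following arcs, every vertex $m$ reachable from $x$, that is, every $m\in M$, satisfies $m\notin\{y,z\}$, $c(my)=3$ and $c(mz)=2$. So $T$ meets $M$ only in $x$, and $M$ is homogeneous to $y$ and to $z$. $\square$

## A maximal set, its essential vertices, and a second set with none

It is tempting to stop here and contract $M$, since for $\mathcal T_\beta$ it looks like one vertex. This would need that $M$ has no essential vertex. Property $(*)$ speaks only about vertices that form a triangle of $\mathcal T_\beta$ with a vertex of $M$. A vertex $r$ in no such triangle may see $M$ in several colors, and (H3) says that some essential $r$ does exist. So $M$ itself cannot give the contradiction. The way around is to enlarge $M$ to a maximal set $P$ with $(*)$. Maximality means that an essential vertex cannot be added to $P$, and the triangle preventing this generates another set $K$, disjoint from $P$. For this $K$ we can show that no vertex is essential.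

Suppose, for contradiction, that no color lies on all rainbow triangles. Then in particular $\mathcal T_\beta\ne\emptyset$. Let $P\supseteq M$ be a maximal set with property $(*)$; one exists by Claim 5. The set $V$ fails $(*)$, since a triangle of $\mathcal T_\beta$ meets it in three vertices. So $3\le|P|\le n-1$, and $\beta\in C(P)\subseteq\Lambda(P)$.

Let $Y$ be the set of vertices outside $P$ that lie in a triangle of $\mathcal T_\beta$ meeting $P$. By $(*)$ every $y\in Y$ is homogeneous to $P$. Let $E$ be the set of essential vertices for $P$. By (H3), $E\ne\emptyset$. Essential vertices are not homogeneous, so $E\cap Y=\emptyset$. By the definition of $Y$,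

$$\text{a triangle of }\mathcal T_\beta\text{ never contains both a vertex of }P\text{ and a vertex outside }P\cup Y. \tag{3}$$

**Step 6.** This step shows that essential vertices see the triangles of $\mathcal T_\beta$ attached to $P$ exactly as $P$ does.

**Claim 6.** If $r\in E$ and $\{x,y,z\}\in\mathcal T_\beta$ with $x\in P$ and $y,z\notin P$, then $c(ry)=c(xy)$ and $c(rz)=c(xz)$.

**Proof.** We have $y,z\in Y$, so $r\ne y,z$. As $r$ is essential, there is $u\in P$ with $\omega=c(ru)\notin\Lambda(P)$. By $(*)$ we may put $3=c(uy)=c(xy)$, $2=c(uz)=c(xz)$, and we put $1=c(yz)$. These colors are distinct and different from $\beta$. They lie in $\Lambda(P)$: the first two are $c(yP)$ and $c(zP)$, and the third is in $C(V\setminus P)$. So $\omega\notin\{1,2,3\}$, and $\omega\ne\beta$ since $\beta\in\Lambda(P)$.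

On $\{r,u,y,z\}$ the four colors $1,2,3,\omega$ occur, so $c(ry),c(rz)\in\{1,2,3,\omega\}$. The edges $ry,rz$ lie inside $V\setminus P$ and $\omega\notin C(V\setminus P)$, so $c(ry),c(rz)\in\{1,2,3\}$. The triangle $ruy$ has the colors $\omega,3,c(ry)$, none of which is $\beta$. It contains $u\in P$ and $r\notin P\cup Y$, so by (3) it is not in $\mathcal T_\beta$. Hence it is not rainbow. As $\omega\ne3$ and $\omega\ne c(ry)$, we get $c(ry)=3=c(xy)$. In the same way, the triangle $ruz$, with colors $\omega,2,c(rz)$, gives $c(rz)=2=c(xz)$. $\square$

The following lemma will be used three times. It says when a new color at one corner of a triangle of $\mathcal T_\beta$ must spread to the other corners.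

**Lemma 4.** Let $\{s,p,q\}\in\mathcal T_\beta$ have colors $5=c(sp)$, $6=c(sq)$, $7=c(pq)$. Let $t\notin\{s,p,q\}$ with $c(ts)=\tau\notin\{5,6,7,\beta\}$, and suppose $tsp,tsq\notin\mathcal T_\beta$. Then $c(tp)\in\{5,\tau\}$ and $c(tq)\in\{6,\tau\}$. If moreover $tpq\notin\mathcal T_\beta$, then $c(tp)=c(tq)=\tau$.

**Proof.** The four distinct colors $5,6,7,\tau$ occur on $\{s,p,q,t\}$, so $c(tp),c(tq)\in\{5,6,7,\tau\}$. None of these is $\beta$. Thus the triangles $tsp$, $tsq$ avoid $\beta$; not being in $\mathcal T_\beta$, they are not rainbow. The triangle $tsp$ has colors $\tau,5,c(tp)$, so $c(tp)\in\{5,\tau\}$. The triangle $tsq$ has colors $\tau,6,c(tq)$, so $c(tq)\in\{6,\tau\}$. The triangle $tpq$ has colors $7,c(tp),c(tq)$ and also avoids $\beta$. If it is not in $\mathcal T_\beta$, it is not rainbow, which excludes the values $(5,6)$, $(5,\tau)$, $(\tau,6)$ for $(c(tp),c(tq))$. Only $(\tau,\tau)$ is left. $\square$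

**Step 7.** This step uses the maximality of $P$ to produce a triangle of $\mathcal T_\beta$ outside $P$ whose corners are all seen in one new color from a single vertex of $P$.

**Claim 7.** There are $u\in P$, a color $\omega\notin\Lambda(P)$ and $T_0\in\mathcal T_\beta$ with $T_0\cap P=\emptyset$ and $c(us)=\omega$ for all $s\in T_0$.

**Proof.** Let $r\in E$. By maximality, $P\cup\{r\}$ fails $(*)$. So there is a witness: a triangle $T\in\mathcal T_\beta$ meeting $P\cup\{r\}$ for which the condition in $(*)$ is violated.

Suppose $r\notin T$. Then $T$ meets $P$, by $(*)$ for $P$ in exactly one vertex $x$, and $P$ is homogeneous to the other two vertices $y,z$. By Claim 6, $c(ry)=c(xy)$ and $c(rz)=c(xz)$, so $P\cup\{r\}$ is also homogeneous to $y$ and $z$. So $T$ is no witness, a contradiction. Hence $r\in T$. As $r\notin P\cup Y$, (3) shows that $T$ has no vertex in $P$. Write $T=\{r,y,z\}$ with $y,z\notin P$. It meets $P\cup\{r\}$ in exactly one vertex, so the violation concerns homogeneity: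

$$\text{it is not true that } c(u'y)=c(ry)\text{ and }c(u'z)=c(rz)\text{ for all }u'\in P. \tag{4}$$

Choose $u\in P$ with $\omega=c(ru)\notin\Lambda(P)$. The colors of $T$ lie in $C(V\setminus P)\subseteq\Lambda(P)$, so $\omega$ is not among them; also $\omega\ne\beta$. By (3), $ury,urz\notin\mathcal T_\beta$, since they contain $u\in P$ and $r\notin P\cup Y$. Next, $uyz\notin\mathcal T_\beta$: otherwise $(*)$ says that $P$ is homogeneous to $y$ and $z$, and Claim 6 applied to $\{u,y,z\}$ gives $c(ry)=c(uy)=c(Py)$ and $c(rz)=c(uz)=c(Pz)$, contradicting (4). So Lemma 4, with $t=u$, $s=r$, $\{p,q\}=\{y,z\}$ and $\tau=\omega$, gives $c(uy)=c(uz)=\omega$. Together with $c(ur)=\omega$ this proves the claim with $T_0=T$. $\square$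

Fix $u,\omega,T_0$ as in Claim 7, and let
$$F=\{s\in V\setminus P: c(us)=\omega\}\supseteq T_0.$$
A vertex $s\in F$ is not homogeneous to $P$, since otherwise $\omega=c(sP)\in\Lambda(P)$. And $c(su)=\omega\notin\Lambda(P)$. So $s$ is essential: $F\subseteq E$, and in particular $F\cap Y=\emptyset$.

Let
$$\mathcal T^\circ=\{T\in\mathcal T_\beta: T\cap(P\cup Y)=\emptyset\}.$$
Then $T_0\in\mathcal T^\circ$, because $T_0\subseteq F$. View $\mathcal T^\circ$ as the edge set of a hypergraph, where two triangles are linked when they share a vertex, and let $K$ be the vertex set of the connected component containing $T_0$. So $K$ is the union of all triangles reachable from $T_0$ by chains of triangles in $\mathcal T^\circ$ with consecutive ones sharing a vertex. In particular $K\cap(P\cup Y)=\emptyset$.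

**Step 8.** This step shows that the new color $\omega$ spreads over all of $K$, so that every vertex of $K$ is essential for $P$ and Claim 6 applies to it.

**Claim 8.** $K\subseteq F\subseteq E$.

**Proof.** Let $\{s,p,q\}\in\mathcal T^\circ$ with $s\in F$. Its colors lie in $C(V\setminus P)$, which does not contain $\omega$, and $\omega\ne\beta$. Also $c(us)=\omega$. The triangles $usp,usq,upq$ contain $u\in P$ and a vertex outside $P\cup Y$, so by (3) none of them is in $\mathcal T_\beta$. By Lemma 4 with $t=u$ and $\tau=\omega$, $c(up)=c(uq)=\omega$. So $p,q\in F$. Starting from $T_0\subseteq F$ and following chains of triangles, we get $K\subseteq F$. $\square$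

**Step 9.** This step checks, for each vertex outside $K$, that it is not essential for $K$.

**Claim 9.** Every $t\notin K$ is homogeneous to $K$ or satisfies $c(t,K)\subseteq C(K)\cup\{\beta\}$.

**Proof.** Case $t\in Y$. There is $\{x,t,z\}\in\mathcal T_\beta$ with $x\in P$, and $z\notin P$ by $(*)$. By Claim 8 every $s\in K$ is in $E$, so Claim 6 gives $c(st)=c(xt)$ for all $s\in K$. Thus $t$ is homogeneous to $K$.

Case $t\notin Y\cup K$. First, no triangle of $\mathcal T_\beta$ consists of $t$ and two vertices of $K$. If $t\in P$, this is (3), as $K$ is disjoint from $P\cup Y$. If $t\notin P\cup Y$, such a triangle would be disjoint from $P\cup Y$, so it would belong to $\mathcal T^\circ$; it meets $K$, so it would lie in the same component and $t\in K$, a contradiction.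

Now suppose $c(t,K)\not\subseteq C(K)\cup\{\beta\}$, say $c(ts)=\tau\notin C(K)\cup\{\beta\}$ for some $s\in K$. Let $\{s,p,q\}\in\mathcal T^\circ$ be any triangle containing $s$. Its vertices are in $K$, so its colors are in $C(K)$ and differ from $\tau$. The triangles $tsp,tsq,tpq$ are not in $\mathcal T_\beta$. By Lemma 4, $c(tp)=c(tq)=\tau$. So the color $\tau$ passes from $s$ to all vertices of every triangle of $\mathcal T^\circ$ containing $s$, and the same applies to these vertices in turn. As $K$ is connected, $c(ts')=\tau$ for all $s'\in K$. So $t$ is homogeneous to $K$. $\square$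

**End of the proof of Theorem B.** Since $K$ is disjoint from $P$, $\beta\in C(P)\subseteq C(V\setminus K)$. Hence $C(K)\cup\{\beta\}\subseteq\Lambda(K)$, and Claim 9 says that every $t\notin K$ is homogeneous to $K$ or has $c(t,K)\subseteq\Lambda(K)$. So $K$ has no essential vertex. But $3\le|K|\le n-|P|\le n-3$, which contradicts (H3). So some color lies on all rainbow triangles. This proves Theorem B, and with it Theorem A. $\square$

## The explicit bound and uniqueness at Moore orders

Let $h(x)=\frac12x\sqrt{x-1}$.

**Proof of Theorem C(i).** This part bounds $e(m)$ by counting vertices at distance at most $2$. Let $G$ have $m$ vertices and girth at least $5$, with degrees $d(v)$. Fix $v$. For neighbors $w$ of $v$, the sets of neighbors of $w$ other than $v$ are pairwise disjoint, since a common element of two of them would give a $C_4$. They are disjoint from $v$ and its neighbors, since otherwise there would be a triangle. So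
$$1+d(v)+\sum_{w\sim v}(d(w)-1)\le m,\qquad\text{that is,}\qquad \sum_{w\sim v}d(w)\le m-1 .$$
Summing over $v$, each $d(w)$ is counted $d(w)$ times, so $\sum_w d(w)^2\le m(m-1)$. By the Cauchy–Schwarz inequality,
$$(2|E(G)|)^2=\Big(\sum_w d(w)\Big)^2\le m\sum_w d(w)^2\le m^2(m-1).$$
So $|E(G)|\le h(m)$ and $e(m)\le h(m)$. If $|E(G)|=h(m)$, equality holds in Cauchy–Schwarz and all degrees are equal.

With Theorem A, $f(n,\text{diamond})=e(n)+2\le h(n)+2$ for $n\ge4$. If $n=d^2+1$ and there is a $d$-regular graph of girth at least $5$ on $n$ vertices, this graph has $nd/2=\frac12n\sqrt{n-1}=h(n)$ edges. So $e(n)=h(n)$ and equality holds. $\square$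

For (ii), minimality of a counterexample is no longer available, but at these orders $e(n)=h(n)$ is so large compared with $h$ at smaller orders that the hypotheses of Theorem B hold anyway.

**Proof of Theorem C(ii).** Let $n=d^2+1\ge10$ with $e(n)=h(n)=nd/2$. By Theorem A, the maximum number of colors in a good coloring of $K_n$ is $e(n)+1$. Let $c$ be a good coloring with $k=e(n)+1=h(n)+1$ colors.

**Step 1: estimates for $h$.** We need to know how fast $h$ grows. We compute
$$h'(x)=\tfrac12\sqrt{x-1}+\frac{x}{4\sqrt{x-1}}>\tfrac34\sqrt{x-1},\qquad h''(x)=\frac{3x-4}{8(x-1)^{3/2}}>0\quad(x\ge2),$$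
so $h$ is convex on $[2,\infty)$. As $n\ge10$,
$$h(n)-h(n-1)\ge h'(n-1)>\tfrac34\sqrt8>2.1,\qquad h(n)-h(n-2)\ge2h'(n-2)>\tfrac32\sqrt7>3.9 .$$

**Step 2: verification of (H1)–(H3).** This makes Theorem B applicable. By Theorem A and part (i), $g(m)\le e(m)+1\le h(m)+1$ for all $m\ge 1$.

(H1): $|A(v)|\ge k-g(n-1)\ge h(n)-h(n-1)>2$.

(H2): the number of colors all of whose edges meet $\{u,v\}$ is an integer that is at least $k-g(n-2)\ge h(n)-h(n-2)>3$, so it is at least $4$.

(H3): suppose $Q$, with $q=|Q|$ and $2\le q\le n-1$, has no essential vertex. By Lemma 2, $k\le g(q)+g(n-q+1)$. If $q\in\{2,n-1\}$, this gives $h(n)+1\le1+h(n-1)+1$, so $h(n)-h(n-1)\le1$, which is false. If $3\le q\le n-2$, it gives $h(n)+1\le h(q)+h(n+1-q)+2$. The function $q\mapsto h(q)+h(n+1-q)$ is convex on $[3,n-2]$, so its maximum is attained at the ends, where it is $h(3)+h(n-2)$. Hence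
$$h(n)-h(n-2)\le h(3)+1=\tfrac{3}{\sqrt2}+1<3.2,$$
which is false.

**Step 3: structure of the coloring.** Now we read off $c$. By Theorem B some color $\beta$ lies on all rainbow triangles. By (H1) rainbow triangles exist, so $\beta$ is one of the $k$ colors of $c$. Let $H$ be any graph formed by one edge from each color other than $\beta$. By Lemma 1 it has girth at least $5$, and it has $k-1=h(n)$ edges. By part (i) all its degrees are equal, and they equal $2h(n)/n=d$.

Suppose a color other than $\beta$ had two edges $e_1\ne e_2$. Choose $H$ containing $e_1$, and let $H'$ be obtained from $H$ by replacing $e_1$ with $e_2$. Both $H$ and $H'$ are $d$-regular. Removing $e_1$ lowers the degrees exactly at the two ends of $e_1$, and adding $e_2$ must restore them, so $e_2$ has the same ends as $e_1$. This is a contradiction, as $K_n$ is simple. So every color other than $\beta$ is on exactly one edge, these edges form a $d$-regular graph of girth at least $5$ on $d^2+1$ vertices, and all other edges have color $\beta$.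

Conversely, let a Moore graph on $n$ vertices be totally multicolored and let all other edges have one further color. The Moore graph has $nd/2=e(n)$ edges, so it is extremal. By the lower-bound construction for Theorem A, the coloring is good and has $e(n)+1$ colors, which is the maximum. $\square$
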